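
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Discretely locally compact monotonically normal spaces\\ are locally compact}


\begin{abstract}
A space is discretely locally compact if the closure of each of its discrete
subspaces is locally compact. We prove that a monotonically normal space with
this property has the Baire property, and in fact is locally compact. The Baire
property, for the space and for all its closed subspaces, already follows if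
closures of discrete subspaces are \v{C}ech-complete. It does not follow if they
are merely scattered: we describe a countable monotonically normal space in which
closures of discrete subspaces are scattered, but which is not Baire.
\end{abstract}

\section{The question and the answer}

A topological property $P$ holds \emph{discretely} in a space $X$ if the closure
$\overline D$ of every discrete subspace $D\subseteq X$ has $P$. How much of $X$
can be recovered from these closures? If the isolated points of $X$ are dense, the
answer is trivial, because $X$ itself is the closure of a discrete set. The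
opposite extreme is a \emph{crowded} space, one without isolated points. There we
have the following fact.
\begin{equation}\label{eq:nwd}
\text{In a crowded $T_1$ space the closure of every discrete set $D$ is nowhere
dense.}
\end{equation}
Indeed, a nonempty open set contained in $\overline D$ contains a point $d\in D$
and, by discreteness, can be shrunk to an open $V\ni d$ with $V\cap D=\{d\}$; then
$V\subseteq\overline{V\cap D}=\{d\}$, so $d$ is isolated in $X$, a contradiction.
Thus in a crowded space a discrete property speaks only about certain nowhere
dense sets, and it is not clear that it says anything about open sets.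

We study this for local compactness and the Baire property. A space is
\emph{locally compact} if every point has a compact neighborhood, and it is a
\emph{Baire space}, or has the \emph{Baire property}, if the intersection of every
countable family of dense open sets is dense. Locally compact Hausdorff spaces are
Baire. Does discrete local compactness suffice for the Baire property? For
arbitrary Hausdorff spaces it does not (Remark~\ref{rem:maximal}). The class of
spaces in question is the following.

\begin{definition}
A $T_1$ space $X$ is \emph{monotonically normal} if there is an operator $G$ that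
assigns to each pair $(x,U)$ with $U$ open and $x\in U$ an open set $G(x,U)$ such
that $x\in G(x,U)\subseteq U$ and
\begin{equation}\label{eq:MN}
G(x,U)\cap G(y,V)\neq\emptyset\quad\Longrightarrow\quad x\in V\ \text{ or }\ y\in U .
\tag{MN}
\end{equation}
\end{definition}

One thinks of $G(x,U)$ as a ball around $x$ of half the radius that $U$ allows. In
a metric space one may take for $G(x,U)$ the ball of radius $r/2$ around $x$, where
$r=\min\{1,d(x,X\setminus U)\}$ (and $r=1$ if $U=X$): if two such half-balls meet,
the distance of their centers is less than the larger of the two radii $r$, so one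
of the centers lies in the open set of the other. The following question is posed
in \cite{GO}: \emph{must a monotonically normal discretely locally compact space
have the Baire property?}

\medskip\noindent\textbf{The metrizable case.} For metrizable $X$ a stronger
statement has a short proof. Fix a metric $d$ and suppose that $p\in X$ has no
compact neighborhood. Put $\varepsilon_0=1$. Given $\varepsilon_n>0$, the closed
ball of radius $\varepsilon_n$ around $p$ is not compact, so it contains an infinite
set $E_n$ that is closed and discrete in $X$; we may assume $p\notin E_n$. Then
$\delta_n=d(p,E_n)>0$, and we put $\varepsilon_{n+1}=\delta_n/2$. The set $E_n$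
lies in the shell $\delta_n\le d(x,p)\le\varepsilon_n$, these shells are separated
from each other, and they shrink to $p$. So $E=\bigcup_nE_n$ is discrete and
$\overline E=E\cup\{p\}$. Every neighborhood of $p$ in $\overline E$ contains some
$E_n$, so $p$ has no compact neighborhood in $\overline E$. Hence \emph{a
metrizable discretely locally compact space is locally compact}, and in particular
Baire.

This suggests the answer ``yes'', and more. In a general monotonically normal
space the argument fails at the shells: $p$ may have no countable neighborhood
base, and there is no evident supply of disjoint open sets that shrink to $p$ from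
all sides. Finding a substitute is the main task of this paper.

\medskip\noindent\textbf{Results.} Recall that a Tychonoff space is
\emph{\v{C}ech-complete} if it is a $G_\delta$-set in some compactification.
We use the following facts \cite[\S3.9]{Engelking}: locally compact Hausdorff
spaces are \v{C}ech-complete; closed subspaces and open subspaces of
\v{C}ech-complete spaces are \v{C}ech-complete; \v{C}ech-complete spaces are Baire
spaces and $k$-spaces. (In a Hausdorff \emph{$k$-space}, a set is closed as soon as
it meets every compact set in a closed set.)

\begin{theorem}\label{thm:baire}
Let $X$ be a monotonically normal space in which the closure of every discrete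
subspace is \v{C}ech-complete; for example, let $X$ be monotonically normal and
discretely locally compact. Then $X$, and every closed subspace of $X$, is a Baire
space.
\end{theorem}

\begin{theorem}\label{thm:lc}
A monotonically normal space is discretely locally compact if and only if it is
locally compact.
\end{theorem}

\begin{proposition}\label{prop:example}
There is a countable monotonically normal space $\mathbb T$ that is not Baire,
although for every discrete $D\subseteq\mathbb T$ the closure $\overline D$ is
scattered, and hence all subspaces of $\overline D$ are Baire.
\end{proposition}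

So the answer is yes, in ZFC. For discretely locally compact spaces
Theorem~\ref{thm:lc} implies Theorem~\ref{thm:baire}. We prove
Theorem~\ref{thm:baire} first: its proof is shorter, needs only
\v{C}ech-completeness, and introduces the tree on which the proof of
Theorem~\ref{thm:lc} also relies. By Proposition~\ref{prop:example}, the hypothesis
``\v{C}ech-complete'' in Theorem~\ref{thm:baire} cannot be replaced by ``all
subspaces are Baire'', nor even by the stronger ``scattered''.

\begin{remark}\label{rem:maximal}
Some separation hypothesis beyond Hausdorff is needed. Using Zorn's lemma, let
$\tau$ be maximal among the crowded topologies on $\mathbb Q$ that contain the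
usual one. (The union of a chain of such topologies is a base of a topology, and
it contains no singleton, so chains have upper bounds.) Let $N$ be nowhere dense in
$\tau$, and let $\overline N$ be its $\tau$-closure. Then
$\tau'=\{U\cup(V\setminus N):U,V\in\tau\}$ is a topology containing $\tau$. Every
nonempty member of $\tau'$ contains a nonempty member of $\tau$, because for
nonempty $V\in\tau$ the set $V\setminus N$ contains the nonempty $\tau$-open set
$V\setminus\overline N$. Nonempty members of $\tau$ are infinite, so $\tau'$ is
crowded. By maximality $\tau'=\tau$, so $N$ is $\tau$-closed. By \eqref{eq:nwd}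
every $\tau$-discrete set is therefore closed, and its closure is discrete, hence
locally compact. But $(\mathbb Q,\tau)$ is countable, crowded and Hausdorff, so the
dense open sets $\mathbb Q\setminus\{q\}$ have empty intersection and the space is
not Baire.
\end{remark}

\medskip\noindent\textbf{Plan.} Monotone normality makes \emph{every} closed
nowhere dense set part of the closure of a discrete set (Section~\ref{sec:nwd}). So
our hypothesis makes all closed nowhere dense sets \v{C}ech-complete or locally
compact. To prove Theorem~\ref{thm:baire} we show that a crowded non-Baire space
would contain a closed nowhere dense set that is not Baire; it is the closure of a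
tree (Sections~\ref{sec:tree} and~\ref{sec:baire}). For Theorem~\ref{thm:lc} we
attach open sets $P(t)$ to the points $t$ of a nowhere dense set $T$, in such a way
that compactness of a piece of a closed nowhere dense set containing $T$ passes to
the corresponding open sets (Sections~\ref{sec:dual} and~\ref{sec:lc}).
Section~\ref{sec:example} contains the example.

\section{Monotonically normal spaces}

Closures $\overline A$ and interiors $\operatorname{int}A$ are taken in $X$. The
letter $G$ always denotes an operator as in \eqref{eq:MN}, and we mostly use
\eqref{eq:MN} in the form: \emph{if $G(x,U)$ meets $G(y,V)$ and $x\notin V$, then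
$y\in U$.} We call $X$ \emph{discretely \v{C}ech-complete} if the closure of every
discrete subspace is \v{C}ech-complete.

\begin{lemma}\label{lem:basic}
Let $X$ be monotonically normal.
\begin{enumerate}
\item[(a)] $X$ is normal, hence Tychonoff, and $\overline{G(x,U)}\subseteq U$
 whenever $x\in U$ and $U$ is open.
\item[(b)] Every subspace of $X$ is monotonically normal.
\item[(c)] If $X$ is discretely locally compact or discretely \v{C}ech-complete,
 then so is every closed and every open subspace of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $A,B$ are disjoint and closed, $a\in A$ and $b\in B$, then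
$G(a,X\setminus B)\cap G(b,X\setminus A)=\emptyset$ by \eqref{eq:MN}. So
$\bigcup_{a\in A}G(a,X\setminus B)$ and $\bigcup_{b\in B}G(b,X\setminus A)$ separate
$A$ from $B$. If $x\in U$ and $y\notin U$, then \eqref{eq:MN} shows that
$G(y,X\setminus\{x\})$ misses $G(x,U)$, so $y\notin\overline{G(x,U)}$.

(b) Let $Y\subseteq X$. For $U$ open in $Y$ put
$\widetilde U=X\setminus\overline{Y\setminus U}$; then $\widetilde U\cap Y=U$.
Hence $G_Y(x,U)=Y\cap G(x,\widetilde U)$ defines an operator as required for $Y$.

(c) Let $D\subseteq Y$ be discrete. If $Y$ is closed, the closure of $D$ in $Y$ is
$\overline D$. If $Y$ is open, it is $\overline D\cap Y$, an open subspace of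
$\overline D$; and open subspaces of locally compact Hausdorff spaces, or of
\v{C}ech-complete spaces, have the same property.
\end{proof}

The next lemma is the main way in which monotone normality produces discrete sets.
Inside any open set $B$ it finds a discrete set that reaches every boundary point
of $B$.

\begin{lemma}\label{lem:fill}
Let $X$ be monotonically normal, let $B\subseteq X$ be open, and let
$E\subseteq B$ be dense in $B$. There are a set $D\subseteq E$ and pairwise
disjoint open sets $O_y$ $(y\in D)$ such that
\[
y\in O_y\subseteq\overline{O_y}\subseteq B\quad(y\in D)\qquad\text{and}\qquad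
\overline B\setminus B\subseteq\overline D .
\]
In particular $D$ is discrete.
\end{lemma}

\begin{proof}
By Zorn's lemma take a maximal family $\mathcal P$ of pairs $(y,V)$ with $V$ open
and $y\in V\cap E$, $V\subseteq B$, such that the sets $G(y,V)$,
$(y,V)\in\mathcal P$, are pairwise disjoint. Since $y\in G(y,V)$, different pairs
have different first coordinates. Let $D$ be the set of first coordinates and let
$O_y=G(y,V)$ for $(y,V)\in\mathcal P$. By Lemma~\ref{lem:basic}(a),
$\overline{O_y}\subseteq V\subseteq B$.

Let $x\in\overline B\setminus B$ and let $U\ni x$ be open. The open set
$V_0=G(x,U)\cap B$ is nonempty, so it contains a point $a\in E$. By maximality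
$G(a,V_0)$ meets $G(y,V)$ for some $(y,V)\in\mathcal P$. As
$G(a,V_0)\subseteq V_0\subseteq G(x,U)$, the sets $G(x,U)$ and $G(y,V)$ meet. Since
$x\notin B\supseteq V$, \eqref{eq:MN} gives $y\in U$. Thus $x\in\overline D$.
\end{proof}

\section{Nowhere dense sets and two-sided points}\label{sec:nwd}

\begin{lemma}\label{lem:nwd}
Let $F$ be a closed nowhere dense subset of a monotonically normal space $X$. There
is a discrete $D\subseteq X\setminus F$ with $F\subseteq\overline D$. Consequently,
if $X$ is discretely locally compact $($discretely \v{C}ech-complete$)$, then $F$
is locally compact $($\v{C}ech-complete$)$.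
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:fill} with $B=E=X\setminus F$. Since $F$ is nowhere dense,
$\overline B\setminus B=F$. The set $F$ is closed in $\overline D$, and this gives
the second statement.
\end{proof}

We shall build trees whose closures are nowhere dense. For this, a node needs one
direction in which its successors approach it, and another direction that is kept
empty.

\begin{definition}
A point $q\in X$ is \emph{two-sided} if there are disjoint open sets $V',V''$ with
$q\in\overline{V'}\cap\overline{V''}$.
\end{definition}

Then $q\notin V'\cup V''$, because an open set containing $q$ meets both $V'$ and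
$V''$, while each of $V',V''$ misses the other. In particular a two-sided point is
not isolated. On the real line or in $\mathbb Q$ every point is two-sided, with the
rays to its left and to its right. In general two-sided points need not exist (see
the end of Section~\ref{sec:example}), and here completeness enters.

\begin{lemma}\label{lem:two}
Let $X$ be crowded, monotonically normal and discretely \v{C}ech-complete. Then the
two-sided points are dense in $X$.
\end{lemma}

\begin{proof}
Let $O\neq\emptyset$ be open and $p\in O$. We find a countable discrete set
$A\subseteq O$ with compact closure in $O$, and then two disjoint subsets of $A$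
whose closures meet; a common point of these closures is two-sided.

\emph{An infinite compact set in $O$.} The set $\{p\}$ is nowhere dense in the
crowded space $O$. By Lemma~\ref{lem:nwd}, applied in $O$, there is a discrete
$D\subseteq O\setminus\{p\}$ with $p\in\overline D$. The space $Z=\overline D\cap O$
is \v{C}ech-complete by Lemma~\ref{lem:basic}(c), and $p$ is not isolated in $Z$.
If all compact subsets of $Z$ were finite, then every subset of $Z$ would meet each
compact set in a finite, hence closed, set; as $Z$ is a $k$-space, every subset of
$Z$ would be closed and $Z$ would be discrete. So $Z$ contains an infinite compact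
set $K$. (If $Z$ is locally compact, any compact neighborhood of $p$ in $Z$ will
do.)

\emph{A sequence in $K$.} Being infinite and compact, $K$ has a nonisolated point
$k$. Choose successively $a_n\in K\setminus\{k\}$ and disjoint open sets
$U_n\ni a_n$ and $V_n\ni k$ in $X$ such that
$a_n\in U_n\subseteq\bigcap_{m<n}V_m$; this is possible because
$\bigcap_{m<n}V_m$ is a neighborhood of $k$. For $m<n$ we have $U_n\subseteq V_m$,
so the $U_n$ are pairwise disjoint and $A=\{a_n:n\in\omega\}$ is an infinite
discrete set. Its closure is contained in $K\subseteq O$ and is compact.

\emph{Claim: there are disjoint $B,C\subseteq A$ with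
$\overline B\cap\overline C\neq\emptyset$.} Suppose not. Take infinite sets
$A_i\subseteq A$, $i<\omega_1$, with pairwise finite intersections (for instance,
identify $A$ with the binary tree $2^{<\omega}$ and take $\omega_1$ of its infinite
branches). For each $i$ there is a point $d_i\in\overline{A_i}\setminus A$;
otherwise $\overline{A_i}$ would be an infinite compact subset of the discrete
space $A$. Put $V_i=X\setminus\overline{A\setminus A_i}$. By our assumption
$d_i\in V_i$. Let $j\neq i$. Since $A_j\cap A_i$ is finite and $d_j\notin A$, we
have $d_j\in\overline{A_j\setminus A_i}\subseteq\overline{A\setminus A_i}$, so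
$d_j\notin V_i$. By \eqref{eq:MN} the open sets $G(d_i,V_i)$, $i<\omega_1$, are
pairwise disjoint. Each of them meets $A$, because $d_i\in\overline A$. This is
impossible, since $A$ is countable.

Now let $B,C$ be as in the claim and $q\in\overline B\cap\overline C$. Then
$q\in\overline A\subseteq O$, and the disjoint open sets $\bigcup_{a_n\in B}U_n$ and
$\bigcup_{a_n\in C}U_n$ show that $q$ is two-sided.
\end{proof}

\section{The tree}\label{sec:tree}

\noindent\textbf{The rationals by hand.} To see the idea, let us show directly that
$\mathbb Q$ is not discretely locally compact, by a method that does not use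
distances around one point. Start with the node $0$. The successors of a node
\[
x=2\cdot3^{-k_1}+\dots+2\cdot3^{-k_n},\qquad 1\le k_1<\dots<k_n,
\]
are the points $x+2\cdot3^{-k}$ with $k>k_n$ (with $k\ge1$ if $x=0$). They converge
to $x$ from the right. To the left of a node $x\ne0$ the open interval
$(x-3^{-k_n},x)$ is left empty; it is one of the intervals removed in the
construction of Cantor's ternary set $C$, and all of them arise in this way. The
set $S$ of all nodes is the set of points of $C$ with a finite ternary expansion
in the digits $0,2$. Its closure in $\mathbb Q$ is $C\cap\mathbb Q$, which is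
nowhere dense, countable and crowded, hence not Baire and not locally compact. The
midpoints of the removed intervals form a discrete set $D\subseteq\mathbb Q$. Each
$c\in C$ lies, for every $k$, in an interval of length $3^{-k}$ whose middle third
is removed next, so $C\cap\mathbb Q\subseteq\overline D$. As $C\cap\mathbb Q$ is
closed in $\overline D$, the set $\overline D$ is not locally compact.

Three ingredients have general counterparts. The set $D$ is found by
Lemma~\ref{lem:nwd}. The left and right sides become the sets $V',V''$ at two-sided
points. Countability, which made $C\cap\mathbb Q$ fail the Baire property, must be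
replaced: if $X=\bigcup_nF_n$ with $F_n$ closed and nowhere dense, we let level
$n+1$ of the tree avoid $F_n$. More generally, in the lemma below the successors of
a node $x$ of level $n$ are confined to a prescribed open set $W_n(x)$. It need not
contain $x$; it only has to be dense near $x$. This flexibility will be needed
again in Section~\ref{sec:dual}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) ellipse (3.6 and 1.6);
\fill[gray!30] (0,0) -- (-2.8,0.8) -- (-2.8,-0.8) -- cycle;
\draw[dashed] (0,0) -- (2.9,0.8) -- (2.9,-0.8) -- cycle;
\draw (2.35,0) circle (0.45);
\draw (1.35,0) circle (0.28);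
\draw (0.75,0) circle (0.16);
\draw (0.42,0) circle (0.09);
\fill (2.35,0) circle (0.04);
\fill (1.35,0) circle (0.04);
\fill (0.75,0) circle (0.03);
\fill (0.42,0) circle (0.02);
\fill (0,0) circle (0.06);
\node at (0,-0.32) {$x$};
\node at (-2.1,0) {$A_x$};
\node at (2.0,0.88) {$B_x$};
\node at (-0.3,1.15) {$O_x$};
\node at (2.35,0.2) {$y$};
\node at (2.35,-0.98) {$O_y$};
\draw[thin] (2.35,-0.8) -- (2.35,-0.45);
\end{tikzpicture}
\caption{A node $x$ of the tree and its open set $O_x$. The successors $y$ of $x$
and their open sets $O_y$ lie in $B_x$ and accumulate at $x$. The shaded open set
$A_x$, which also has $x$ in its closure, contains no node at all; this makes the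
set of all nodes nowhere dense.}\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:tree}
Let $X$ be a monotonically normal space in which the two-sided points are dense,
and let $H\ne\emptyset$ be open. For $x\in H$ and $n\in\omega$ let
$W_n(x)\subseteq H$ be an open set that is dense in some neighborhood of $x$, that
is, $\overline{W_n(x)}$ is a neighborhood of $x$. Then there are nonempty, pairwise
disjoint sets $D_0,D_1,\ldots\subseteq H$, where $D_0$ is a singleton, maps
$\pi:D_{n+1}\to D_n$ for all $n$, and open sets $O_x$ for $x\in S=\bigcup_nD_n$ such
that
\begin{enumerate}
\item[(T1)] $x\in O_x\subseteq H$ for $x\in S$;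
\item[(T2)] if $x\in D_n$ and $\pi(y)=x$, then
 $\overline{O_y}\subseteq O_x\cap W_n(x)$ and $x\notin O_y$;
\item[(T3)] $x\in\overline{\pi^{-1}(x)}$ for $x\in S$;
\item[(T4)] $S$ is nowhere dense in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Construction.} We construct sets $D_n$ of two-sided points and pairwise
disjoint open sets $O_x$, $x\in D_n$, with $x\in O_x\subseteq H$. Let $q_0\in H$ be
two-sided, $D_0=\{q_0\}$ and $O_{q_0}=H$. Suppose that level $n$ is constructed and
let $x\in D_n$. Fix disjoint open $V'_x,V''_x$ with
$x\in\overline{V'_x}\cap\overline{V''_x}$ and put
\[
A_x=O_x\cap V'_x,\qquad B_x=O_x\cap V''_x\cap W_n(x).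
\]
These are disjoint open sets, and $x\notin A_x\cup B_x$. Moreover
$x\in\overline{A_x}$, and $x\in\overline{B_x}$ because $W_n(x)$ is dense near $x$.
Apply Lemma~\ref{lem:fill} to $B=B_x$ and the set $E$ of two-sided points in $B_x$.
Let $\pi^{-1}(x)$ be the set $D$ it yields, with the open sets $O_y$ it yields.
Then
\begin{equation}\label{eq:nest}
\overline{O_y}\subseteq B_x\subseteq O_x\cap W_n(x)\qquad(\pi(y)=x),
\end{equation}
and $x\in\overline{B_x}\setminus B_x\subseteq\overline{\pi^{-1}(x)}$. Put
$D_{n+1}=\bigcup_{x\in D_n}\pi^{-1}(x)$. The sets $O_y$, $y\in D_{n+1}$, are
pairwise disjoint: for a common predecessor by Lemma~\ref{lem:fill}, and for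
different predecessors because the sets $O_x$, $x\in D_n$, are disjoint. In
particular $\pi$ is well defined on $D_{n+1}$. This proves (T1), (T2) and (T3), and
all $D_n$ are nonempty by (T3).

\emph{Where nodes lie.} Until we know that the levels are disjoint, $x\in D_n$ is
always understood together with its level $n$, and $O_x,A_x,B_x$ are the sets
defined at that level. For $k\ge n$ each $z\in D_k$ has a level-$n$ ancestor,
obtained by applying $\pi$ exactly $k-n$ times. By \eqref{eq:nest},
$O_z\subseteq B_{x'}\subseteq O_{x'}$ for every proper ancestor $x'$ of $z$. We
claim:
\begin{equation}\label{eq:where}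
\text{if } x\in D_n \text{ and } z\in D_k\cap O_x,\ \text{ then } k\ge n
\text{ and } z\in\{x\}\cup B_x .
\end{equation}
Suppose first that $k<n$, and let $x'\in D_k$ be the level-$k$ ancestor of $x$.
Then $z\in O_x\subseteq B_{x'}\subseteq O_{x'}$. Both $z$ and $x'$ belong to $D_k$,
and $z\in O_z\cap O_{x'}$, so $z=x'$. But $x'\notin B_{x'}$, a contradiction. So
$k\ge n$. Let $x'$ be the level-$n$ ancestor of $z$. Then $z\in O_{x'}\cap O_x$, so
$x'=x$. If $k=n$, then $z=x$; if $k>n$, then $z\in O_z\subseteq B_x$.

A point $x\in D_n$ that also belonged to $D_k$ with $k<n$ would lie in
$D_k\cap O_x$, contrary to \eqref{eq:where}. So the levels are disjoint.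

\emph{Proof of} (T4). Let $A=\bigcup_{x\in S}A_x$. This is an open set, and
$S\subseteq\overline A$. Since $A_x\subseteq O_x$ misses $\{x\}\cup B_x$,
\eqref{eq:where} gives $S\cap A_x=\emptyset$ for each $x\in S$. Thus
$S\cap A=\emptyset$, and hence $\overline S\cap A=\emptyset$. A nonempty open set
contained in $\overline S$ would contain a point of $S\subseteq\overline A$, hence
would meet $A$, which is impossible.
\end{proof}

\section{The Baire property}\label{sec:baire}

\begin{proof}[Proof of Theorem~\ref{thm:baire}]
By Lemma~\ref{lem:basic} closed subspaces of $X$ satisfy the same hypotheses, so it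
suffices to prove that $X$ is Baire. Suppose it is not. Then there are dense open
sets $U_0,U_1,\dots$ and a nonempty open $H$ with $H\cap\bigcap_nU_n=\emptyset$. An
isolated point of $X$ lies in every dense set, so $H$ contains none, and $H$ is
crowded. By Lemma~\ref{lem:basic} the space $H$ is monotonically normal and
discretely \v{C}ech-complete. Replace $X$ by $H$ and each $U_n$ by $U_n\cap H$. Now
$X$ is nonempty and crowded, and
\[
X=\bigcup_nF_n,\qquad F_n=X\setminus(U_0\cap\dots\cap U_n),
\]
where the sets $F_n$ are increasing, closed and nowhere dense.

By Lemma~\ref{lem:two} the two-sided points are dense. Apply Lemma~\ref{lem:tree}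
with $H=X$ and $W_n(x)=X\setminus F_n$, which is dense in $X$. The set
$K=\overline S$ is nonempty, closed and nowhere dense by (T4). So $K$ is
\v{C}ech-complete by Lemma~\ref{lem:nwd}, and therefore Baire.

On the other hand, fix $j$. We show that the open subset $K\setminus F_j$ of $K$ is
dense in $K$. Let $x\in D_n$ and $m\ge\max\{n,j\}$. By (T3),
$D_i\subseteq\overline{D_{i+1}}$ for all $i$, so $x\in\overline{D_{m+1}}$. By (T2)
every point of $D_{m+1}$ lies in $X\setminus F_m\subseteq X\setminus F_j$. Hence
$x\in\overline{K\setminus F_j}$. Thus $S\subseteq\overline{K\setminus F_j}$, and
$K\setminus F_j$ is dense in $K$. But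
$\bigcap_j(K\setminus F_j)=K\setminus\bigcup_jF_j=\emptyset$, so the nonempty space
$K$ is not Baire, a contradiction.
\end{proof}

Completeness was used twice: for the density of two-sided points, and for the
Baire property of the nowhere dense set $K$.

\section{Dual sets of neighborhood assignments}\label{sec:dual}

We turn to Theorem~\ref{thm:lc}. By Lemma~\ref{lem:nwd} closed nowhere dense sets
are locally compact, and we want to pass from them to open sets. Fix a point $p$
and put $Y=X\setminus\{p\}$. To points $t\in Y$ we would like to attach open sets
that are close to $p$ whenever $t$ is. Since $p\notin Y$, \eqref{eq:MN} gives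
\[
G(t,Y)\cap G(p,U)\ne\emptyset\ \Longrightarrow\ t\in U .
\]
This is the wrong direction: it controls $t$ by $G(t,Y)$, whereas $G(t,Y)$ may be
large even for $t$ close to $p$. The remedy is to exchange roles. If
$t\in G(p,U)$, then every $y$ with $t\in G(y,Y)$ satisfies $y\in U$, because
$t\in G(p,U)\cap G(y,Y)$. So the set to attach to $t$ is $\{y\in Y:t\in G(y,Y)\}$.

Let $Y\subseteq X$ be open and let $N$ be a \emph{neighborhood assignment} in $Y$:
for each $y\in Y$ the set $N(y)$ is open and $y\in N(y)\subseteq Y$. For $t\in Y$
put
\[
M(t)=\{y\in Y:t\in N(y)\}
\qquad\text{and}\qquad
P(t)=N(t)\cap\operatorname{int}\overline{M(t)} .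
\]
The \emph{dual set} $M(t)$ contains $t$, but is it large? Suppose that $Y$ is a
metric Baire space and $N(y)$ is the ball of radius $r(y)$ around $y$ in $Y$. Since
$Y=\bigcup_{n\ge1}\{y:r(y)>1/n\}$, for every nonempty open $H\subseteq Y$ there is
an $n$ such that $\{y:r(y)>1/n\}$ is dense in some nonempty open $B\subseteq H$. If
$t\in B$, then $M(t)$ contains all points of this set at distance less than $1/n$
from $t$, so $t\in\operatorname{int}\overline{M(t)}$. In $\mathbb Q=\{r_0,r_1,\dots\}$
this fails badly: for $N(r_k)=\mathbb Q\setminus\{r_j:j<k\}$ all dual sets
$M(r_j)=\{r_k:k\le j\}$ are finite. So the largeness of dual sets is a form of the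
Baire category theorem. In our setting it again follows from a tree.

\begin{lemma}\label{lem:dual}
Let $X$ be crowded, monotonically normal and discretely locally compact, let
$Y\subseteq X$ be open, and let $N$ be a neighborhood assignment in $Y$. Every
nonempty open $H\subseteq Y$ contains a point $t$ with
$t\in\overline{\operatorname{int}\overline{M(t)}}$.
\end{lemma}

\begin{proof}
Suppose that $H$ contains no such point. For $t\in H$ put
\[
R_t=H\setminus\overline{\operatorname{int}\overline{M(t)}},\qquad
W(t)=R_t\setminus\overline{M(t)} .
\]
Then $R_t$ is an open neighborhood of $t$. The open set $W(t)$ is dense in $R_t$,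
since an open subset of $R_t\cap\overline{M(t)}$ is contained in
$\operatorname{int}\overline{M(t)}$, which misses $R_t$, and so is empty.
Furthermore $W(t)\subseteq H\subseteq Y$ and
\begin{equation}\label{eq:W}
y\in W(t)\ \Longrightarrow\ t\notin N(y).
\end{equation}
By Lemma~\ref{lem:two} we may apply Lemma~\ref{lem:tree} with $W_n(x)=W(x)$ for all
$n$. We reach a contradiction by following a branch of the tree that has an
accumulation point. The set $K=\overline S$ is closed and nowhere dense, hence
locally compact by Lemma~\ref{lem:nwd}. Let $D_0=\{q_0\}$. There are an open
$U_0\ni q_0$ and a compact $K_0\subseteq K$ with $U_0\cap K\subseteq K_0$. By (T3)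
we can choose successively $q_{n+1}\in\pi^{-1}(q_n)\cap U_0$. The points
$q_n\in K_0$ are distinct, since they lie in different levels. So there is a point
$z\in K_0$ each of whose neighborhoods contains infinitely many $q_n$.

Fix $n$. By (T1) and (T2), $q_m\in O_{q_{n+1}}$ for all $m\ge n+1$. Hence
$z\in\overline{O_{q_{n+1}}}\subseteq W(q_n)$, and $q_n\notin N(z)$ by \eqref{eq:W}.
This holds for every $n$, so the neighborhood $N(z)$ of $z$ contains no $q_n$, a
contradiction.
\end{proof}

Next we choose a set $T$ of points as in Lemma~\ref{lem:dual} that is small enough
to be nowhere dense, but large enough that the sets $P(t)$, $t\in T$, fill $X$ up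
to closure.

\begin{lemma}\label{lem:T}
Let $X,Y,N$ be as in Lemma~\ref{lem:dual} and let $Y$ be dense in $X$. There is a
set $T\subseteq Y$, nowhere dense in $X$, such that $\bigcup_{t\in T}P(t)$ is dense
in $X$, and there are pairwise disjoint nonempty open sets $P^*(t)\subseteq P(t)$,
$t\in T$.
\end{lemma}

\begin{proof}
Choose points $t_\alpha$ recursively. As long as
\[
H_\alpha=Y\setminus\overline{\bigcup\nolimits_{\beta<\alpha}P(t_\beta)}
\]
is nonempty, let $t_\alpha\in H_\alpha$ be a point as in Lemma~\ref{lem:dual}. Since
$N(t_\alpha)$ is an open neighborhood of
$t_\alpha\in\overline{\operatorname{int}\overline{M(t_\alpha)}}$, we have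
\begin{equation}\label{eq:tP}
t_\alpha\in\overline{P(t_\alpha)} .
\end{equation}
So $t_\alpha\notin H_\gamma$ for $\gamma>\alpha$. Hence the $t_\alpha$ are distinct
and the recursion stops at some ordinal $\lambda$. Let
$T=\{t_\alpha:\alpha<\lambda\}$. Then $\bigcup_{t\in T}P(t)$ is dense in $Y$, hence
in $X$.

Put $P^*(t_\alpha)=P(t_\alpha)\cap H_\alpha$. These sets are open and pairwise
disjoint, and they are nonempty by \eqref{eq:tP}, because $H_\alpha$ is a
neighborhood of $t_\alpha$. Their union is dense: if $B\neq\emptyset$ is open and
$\alpha$ is least with $B\cap P(t_\alpha)\ne\emptyset$, then the open set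
$B\cap P(t_\alpha)\subseteq Y$ misses $\bigcup_{\beta<\alpha}P(t_\beta)$, hence also
its closure, and so $B\cap P^*(t_\alpha)=B\cap P(t_\alpha)\neq\emptyset$.

We have $T\cap P^*(t_\alpha)\subseteq\{t_\alpha\}$. Indeed, for $\gamma>\alpha$ the
point $t_\gamma\in H_\gamma$ is not in $P(t_\alpha)$. For $\gamma<\alpha$ the point
$t_\gamma\in\overline{P(t_\gamma)}$ is not in $H_\alpha$. Since $P^*(t_\alpha)$ is
open, also $\overline T\cap P^*(t_\alpha)\subseteq\{t_\alpha\}$. If a nonempty open
$B$ were contained in $\overline T$, it would meet some $P^*(t_\alpha)$, and the
intersection would be a nonempty open subset of $\{t_\alpha\}$. This is impossible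
in a crowded space. So $T$ is nowhere dense.
\end{proof}

\section{Local compactness}\label{sec:lc}

As in the metrizable case, we need noncompactness to be visible on discrete sets.

\begin{lemma}[Tkachuk]\label{lem:compact}
If the closure of every discrete subspace of a space $Z$ is compact, then $Z$ is
compact.
\end{lemma}

\begin{proof}
Suppose that $Z$ is not compact. Among the open covers without finite subcover take
one, $\{W_\xi:\xi<\mu\}$, of least cardinality $\mu$. By minimality no union
$\bigcup_{\eta<\xi}W_\eta$ with $\xi<\mu$ equals $Z$. Taking these unions for $\xi$
in a cofinal subset of $\mu$ of order type $\kappa=\operatorname{cf}\mu$, we obtain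
an increasing open cover $\{U_\gamma:\gamma<\kappa\}$ of $Z$, where $\kappa$ is
infinite and regular and no $U_\gamma$ equals $Z$. Every compact subset of $Z$ is
contained in some $U_\gamma$.

By recursion on $\alpha<\kappa$ we choose $\gamma_\alpha<\kappa$ and $x_\alpha\in Z$
such that $\gamma_\alpha\ge\alpha$, $\gamma_\alpha\ge\gamma_\beta$ for
$\beta<\alpha$, and
\[
\overline{\{x_\beta:\beta<\alpha\}}\subseteq U_{\gamma_\alpha},\qquad
x_\alpha\notin U_{\gamma_\alpha} .
\]
Since $\kappa$ is regular, this is possible provided that the set
$X_\alpha=\{x_\beta:\beta<\alpha\}$ is discrete, for then $\overline{X_\alpha}$ is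
compact. To see that $X_\alpha$ is discrete, let $\beta<\alpha$. Note that
$x_\beta\notin U_{\gamma_\beta}\supseteq\overline{X_\beta}$. If $\beta+1=\alpha$,
the open set $Z\setminus\overline{X_\beta}$ isolates $x_\beta$ in $X_\alpha$. If
$\beta+1<\alpha$, the open set
$U_{\gamma_{\beta+1}}\setminus\overline{X_\beta}$ does: it contains $x_\beta$, and
for $\beta<\xi<\alpha$ we have
$x_\xi\notin U_{\gamma_\xi}\supseteq U_{\gamma_{\beta+1}}$.

The second argument, applied to all $\beta<\kappa$, shows that
$\{x_\alpha:\alpha<\kappa\}$ is discrete. Its closure is compact and so is contained
in some $U_\gamma$. But $x_\gamma\notin U_{\gamma_\gamma}\supseteq U_\gamma$, a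
contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lc}]
Closed subspaces of a locally compact space are locally compact, so one direction is
clear. Let $X$ be monotonically normal and discretely locally compact.

\medskip\noindent\textbf{Step 0: we may assume that $X$ is crowded.} Let $I$ be the
set of isolated points of $X$ and $X_1=X\setminus\overline I$. As $I$ is discrete,
$\overline I$ is locally compact. The open set $X_1$ contains no isolated point of
$X$, so it is crowded. The space $\overline{X_1}$ is crowded too, since a point
isolated in $\overline{X_1}$ would lie in the dense subset $X_1$ and be isolated in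
$X_1$. By Lemma~\ref{lem:basic}, $\overline{X_1}$ is monotonically normal and
discretely locally compact. Suppose we know that it is locally compact. Then
$X=\overline I\cup\overline{X_1}$ is a union of two closed locally compact
subspaces, hence locally compact. Indeed, a point in both has as a neighborhood the
union of compact neighborhoods in the two pieces. A point in only one of them has a
neighborhood in $X$ missing the other piece, so each of its compact neighborhoods
in its own piece is a neighborhood in $X$. So from now on $X$ is crowded.

\medskip\noindent\textbf{Step 1: the set $\Lambda$ of points with a compact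
neighborhood is dense.} The set $\Lambda$ is open. Suppose that it is not dense, and
replace $X$ by its nonempty open subspace $X\setminus\overline\Lambda$. This is
again crowded, monotonically normal and discretely locally compact, and now no point
of $X$ has a compact neighborhood. Fix any $p\in X$. We imitate the metrizable case,
with the sets $P^*(t)$ of Lemma~\ref{lem:T} in the role of the shells.

Let $Y=X\setminus\{p\}$, an open dense set, and $N(y)=G(y,Y)$. Take $T$ and $P^*(t)$
from Lemma~\ref{lem:T}. For $t\in T$ let $Q_t$ be nonempty and open with
$\overline{Q_t}\subseteq P^*(t)$. As $\overline{Q_t}$ is not compact, by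
Lemma~\ref{lem:compact} there is a discrete $E_t\subseteq\overline{Q_t}$ such that
$\overline{E_t}$ is not compact. The sets $P^*(t)$ are open and disjoint, so
$E=\bigcup_{t\in T}E_t$ is discrete.

Let $U\ni p$ be open. Since $\bigcup_{t\in T}P(t)$ is dense, there is $t\in T$ such
that $P(t)$ meets $G(p,G(p,U))$. As $P(t)\subseteq N(t)=G(t,Y)$ and $p\notin Y$,
\eqref{eq:MN} gives $t\in G(p,U)$. If $y\in M(t)$, then $t\in G(p,U)\cap G(y,Y)$ and
hence $y\in U$, again because $p\notin Y$. So $M(t)\subseteq U$, and
\[
E_t\subseteq P(t)\subseteq\overline{M(t)}\subseteq\overline U .
\]
Thus $\overline E\cap\overline U$ contains the noncompact closed set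
$\overline{E_t}$. This holds for every open $U\ni p$. Since $X$ is regular, it
follows that $p\in\overline E$. It also follows that $p$ has no compact
neighborhood in $\overline E$, since such a neighborhood would contain
$\overline E\cap\overline U$ for some open $U\ni p$, and hence some noncompact
closed set $\overline{E_t}$. So $\overline E$ is not locally compact, contrary to
our hypothesis.

\medskip\noindent\textbf{Step 2: $X$ is locally compact.} Return to a crowded $X$,
for which $\Lambda$ is now known to be dense. Let $\mathcal H$ be a maximal family
of pairwise disjoint nonempty open sets with compact closures. Then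
$Y=\bigcup\mathcal H$ is dense: a nonempty open set missing $Y$ would contain a
point of $\Lambda$, hence a nonempty open set with compact closure, contrary to
maximality. So $C=X\setminus Y$ is closed and nowhere dense. Every point of $Y$ has
a compact neighborhood. Fix $p\in C$; we have to find a compact neighborhood of $p$.

For $y\in Y$ let $H(y)$ be the member of $\mathcal H$ that contains $y$, and put
$N(y)=G(y,H(y))$. Take $T$ from Lemma~\ref{lem:T}. Note that
$P(t)\subseteq N(t)\subseteq H(t)$. The set $F=C\cup\overline T$ is closed and
nowhere dense, so it is locally compact by Lemma~\ref{lem:nwd}. As $X$ is regular,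
there is an open $U_0\ni p$ for which
\[
L=F\cap\overline{U_0}\quad\text{is compact.}
\]
Put $\Sigma=\bigcup\{P(t):t\in T\cap U_0\}$. We show that $\overline\Sigma$ is a
compact neighborhood of $p$. The idea is that $\Sigma$ is filled by open sets
attached to points of the compact set $L$.

(i) \emph{$G(p,U_0)\subseteq\overline\Sigma$.} Suppose that $P(t)$ meets $G(p,U_0)$
for some $t\in T$. As $P(t)\subseteq G(t,H(t))$ and $p\notin H(t)$, \eqref{eq:MN}
gives $t\in U_0$, so $P(t)\subseteq\Sigma$. Since $\bigcup_{t\in T}P(t)$ is dense,
every nonempty open subset of $G(p,U_0)$ meets such a $P(t)$, and (i) follows.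

(ii) \emph{Let $r\in L$, let $B\ni r$ be open and let $t\in T\cap G(r,B)$. Then
$P(t)\subseteq\overline B$, or $r\in Y$ and $P(t)\subseteq H(r)$.} If $r\in H(t)$,
then $r\in Y$ and $P(t)\subseteq H(t)=H(r)$. Suppose that $r\notin H(t)$ and let
$y\in M(t)$. Then $t\in N(y)\subseteq H(y)$, so $H(y)=H(t)$ by disjointness of
$\mathcal H$. Since $t\in G(r,B)\cap G(y,H(y))$ and $r\notin H(y)$, \eqref{eq:MN}
gives $y\in B$. Hence $M(t)\subseteq B$ and
$P(t)\subseteq\overline{M(t)}\subseteq\overline B$.

The second alternative in (ii) is the reason for using $\mathcal H$. Unlike in
Step~1, the point $r$ may lie in $Y$, and then \eqref{eq:MN} need not force $M(t)$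
into $B$; but the exceptional sets $P(t)$ lie in one set $H(r)$ with compact
closure.

(iii) \emph{$\overline\Sigma$ is compact.} Let $\mathcal W$ be a family of open sets
covering $\overline\Sigma$; after adding $X\setminus\overline\Sigma$ we may assume
that $\mathcal W$ covers $X$. For $r\in L$ choose $W_r\in\mathcal W$ and an open
$B_r\ni r$ with $\overline{B_r}\subseteq W_r$. Since $L$ is compact, there are
$r_1,\dots,r_k\in L$ with $L\subseteq\bigcup_jG(r_j,B_{r_j})$. Every $t\in T\cap U_0$
belongs to $L$, hence to some $G(r_j,B_{r_j})$, and (ii) yields
\[
\Sigma\subseteq\bigcup_{j}\overline{B_{r_j}}\ \cup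
\bigcup_{j:\,r_j\in Y}\overline{H(r_j)} .
\]
The right-hand side is closed, so it contains $\overline\Sigma$. Its first part is
covered by $W_{r_1},\dots,W_{r_k}$, and its second part is a finite union of compact
sets. So finitely many members of $\mathcal W$ cover $\overline\Sigma$. Discarding
$X\setminus\overline\Sigma$, if it is among them, we get a finite subcover of the
original family.

By (i) and (iii), $\overline\Sigma$ is a compact neighborhood of $p$. Hence $X$ is
locally compact.
\end{proof}

\section{Scattered closures are not enough}\label{sec:example}

A space is \emph{scattered} if it has no nonempty crowded subspace. In a scattered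
space every subspace is Baire. Indeed, let $M$ be a subspace. Every nonempty
relatively open subset of $M$ has an isolated point, which is then isolated in $M$.
So the isolated points of $M$ are dense in $M$, and they belong to every dense
subset of $M$.

\begin{proof}[Proof of Proposition~\ref{prop:example}]
Let $\mathbb T=\omega^{<\omega}$ be the set of finite sequences of natural numbers
and let $\mathcal U$ be a free ultrafilter on $\omega$. Call $V\subseteq\mathbb T$
open if $\{n:s^\frown n\in V\}\in\mathcal U$ for every $s\in V$. Since $\mathcal U$
is a filter, this is a topology. It is $T_1$: each $\mathbb T\setminus\{s\}$ is open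
because $\mathcal U$ contains all cofinite sets. It is crowded, because
$\emptyset\notin\mathcal U$. So the countably many dense open sets
$\mathbb T\setminus\{s\}$ have empty intersection, and $\mathbb T$ is not Baire.

\emph{$\mathbb T$ is monotonically normal.} For $V$ open and $s\in V$ put
\[
G(s,V)=\{t\supseteq s:\ t{\restriction}k\in V\text{ whenever }|s|\le k\le|t|\}.
\]
Then $s\in G(s,V)\subseteq V$. If $t\in G(s,V)$, then $t\in V$, so
$\{n:t^\frown n\in V\}\in\mathcal U$, and all these $t^\frown n$ are in $G(s,V)$. So
$G(s,V)$ is open. Let $r\in G(s,V)\cap G(t,W)$. Then $s$ and $t$ are initial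
segments of $r$, hence comparable. If $s\subseteq t\subseteq r$, then $t\in V$; if
$t\subseteq s\subseteq r$, then $s\in W$.

\emph{Every closed crowded $C\subseteq\mathbb T$ is open.} Otherwise there is
$t\in C$ with $\{n:t^\frown n\in C\}\notin\mathcal U$. As $\mathcal U$ is an
ultrafilter, $\{n:t^\frown n\notin C\}\in\mathcal U$. So
$\{t\}\cup(\mathbb T\setminus C)$ is open, and $t$ is isolated in $C$, a
contradiction.

\emph{Closures of discrete sets are scattered.} Let $D\subseteq\mathbb T$ be
discrete and suppose that $\overline D$ contains a nonempty crowded subspace $M$.
Its closure $\overline M\subseteq\overline D$ is crowded, since a point isolated in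
$\overline M$ would lie in $M$ and be isolated in $M$. So $\overline M$ is a
nonempty open set contained in $\overline D$. This contradicts \eqref{eq:nwd}.
\end{proof}

It is instructive to see where the proof of Theorem~\ref{thm:baire} breaks down for
$\mathbb T$. Lemma~\ref{lem:nwd} provides discrete sets in $\mathbb T$, as in every
monotonically normal space, but there are no two-sided points. Indeed, if $V'$ is
open, then $V'$ is crowded, so $\overline{V'}$ is closed and crowded, hence open. If
$V''$ is open and disjoint from $V'$, it misses $\overline{V'}$, and therefore the
open set $\overline{V'}$ misses $\overline{V''}$. So no tree as in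
Lemma~\ref{lem:tree} can be started.

\begin{thebibliography}{9}
\bibitem{GO} \emph{Discrete Reflexivity in GO Spaces},
\texttt{https://hrcak.srce.hr/file/193371}.
\bibitem{Engelking} Engelking, \emph{General Topology}.
\end{thebibliography}

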